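\title{Black-white pebbling saves at most a factor $O(\log^2 n)$ in space}

\begin{abstract}
For every directed acyclic graph $G$ with $n$ vertices and a single sink we prove
$\operatorname{Black}(G)\le\operatorname{Rev}(G)\le 48\operatorname{BW}(G)\lceil\log_2 n\rceil^2+1$,
where $\operatorname{Black}$, $\operatorname{Rev}$ and $\operatorname{BW}$ denote black, reversible and black-white pebbling space. Consequently a quadratic separation between black and black-white pebbling space cannot be achieved on graphs of polynomial size: graphs with black-white space $O(s)$ and black space $\Omega(s^2)$ have $2^{\Omega(\sqrt s)}$ vertices. The proof cuts the time axis of a black-white pebbling separately for the dyadic blocks of a topological order, and charges the pebbles held in a block to the minimum number of pebbles that the given pebbling keeps there during the time interval still relevant for the block.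
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Three pebble games}

Let $G$ be a finite directed acyclic graph (DAG) with a single sink $z$. The \emph{predecessors} of a vertex $v$ are the tails of the edges entering $v$; a \emph{source} has none. A \emph{configuration} is a pair $(\mathcal B,\mathcal W)$ of disjoint vertex sets, the vertices carrying a black and a white pebble. A \emph{black-white pebbling} of $G$ is a sequence of configurations from $(\emptyset,\emptyset)$ to $(\{z\},\emptyset)$ in which each configuration arises from the previous one by one of the following moves:
\begin{enumerate}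
\item[(1)] place a black pebble on a vertex all of whose predecessors carry a pebble (of either color);
\item[(2)] remove a black pebble from any vertex;
\item[(3)] place a white pebble on any vertex;
\item[(4)] remove a white pebble from a vertex all of whose predecessors carry a pebble (of either color).
\end{enumerate}
A \emph{black pebbling} uses only moves (1) and (2). A \emph{reversible pebbling} is a black pebbling in which a pebble may also be \emph{removed} from $v$ only while all predecessors of $v$ carry pebbles. The \emph{space} of a pebbling is the largest value of $|\mathcal B|+|\mathcal W|$ that occurs in it, and $\operatorname{BW}(G)$, $\operatorname{Black}(G)$, $\operatorname{Rev}(G)$ are the minimum spaces of the three kinds of pebbling. Each kind is a special case of the previous one, so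
\[
\operatorname{BW}(G)\le\operatorname{Black}(G)\le\operatorname{Rev}(G).
\]
If $G$ is read as a computation in which the value at $v$ depends on the values at its predecessors, then a black pebble is a value that has been computed and is stored, and a white pebble is a value that has been guessed and is stored until it has been verified. The ratio $\operatorname{Black}/\operatorname{BW}$ measures how much memory guessing saves.

On the path $1\to2\to\dots\to n$ with $n\ge2$ guessing saves nothing. Two black pebbles walk along the path, and two pebbles are needed at the moment when $z$ receives its black pebble, so $\operatorname{BW}=\operatorname{Black}=2$. Trees already behave differently.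

\begin{example}\label{ex:tree}
Let $G$ be the complete binary tree of height $3$ with edges directed toward the root $z$. Then $\operatorname{BW}(G)\le4<5\le\operatorname{Black}(G)$.

Let $u,v$ be the predecessors of $z$ and $v_1,v_2$ those of $v$. A tree of height $1$ can be black-pebbled with $3$ pebbles, hence one of height $2$ with $4$. Black-pebble $u$, then $v_1$. Place a white pebble on $v_2$ and a black one on $v$; remove $v_1$; place a black pebble on $z$; remove $u$ and $v$. Now pebble the two leaves below $v_2$, remove the white pebble, and remove the leaves. At most $4$ pebbles are ever present.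

For the lower bound take a black pebbling and call a path from a leaf to $z$ \emph{open} if it carries no pebble. Let $t$ be the first time from which on no path is open, and let $\pi$ be open at time $t-1$. The move at time $t$ pebbles a vertex of $\pi$, and this vertex is the leaf, since every other vertex of $\pi$ has an unpebbled predecessor. Each of the three subtrees hanging off $\pi$ contains a pebble at time $t$, for otherwise a path through that subtree and then along $\pi$ is open. So there are at least $4$ pebbles. If there are exactly $4$, the removal of any of them opens a path, and $z$ is not yet pebbled; so the next change of configuration places a fifth pebble.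
\end{example}

\subsection{The question and the answer}

For single-sink DAGs of indegree at most $2$, Meyer auf der Heide \cite{MadH} showed that $\operatorname{Black}(G)\le\operatorname{BW}(G)^2/2$ up to lower-order terms, and Kalyanasundaram and Schnitger \cite{KS} constructed graphs $G_s$ with $\exp(O(s\log s))$ vertices, $\operatorname{Black}(G_s)\ge s^2$ and $\operatorname{BW}(G_s)\le3s-1$. Thus the quadratic gap is attained, but on graphs of superpolynomial size. The lecture notes \cite{Lecture} state as open the problem of finding a construction of polynomial size.

\medskip
\noindent\textbf{Question.} \emph{Is there a family $\{G_s\}$ of single-sink DAGs of indegree at most $2$ such that, for all sufficiently large $s$, the graph $G_s$ has $s^{O(1)}$ vertices, $\operatorname{Black}(G_s)=\Omega(s^2)$ and $\operatorname{BW}(G_s)=O(s)$?}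
\medskip

One may well guess that the answer is yes. The quadratic upper bound does not mention the size of the graph, and the trivial bound $\operatorname{Black}(G)\le n$ for a graph with $n$ vertices only forces $n=\Omega(s^2)$. The answer is no.

\begin{theorem}\label{thm:main}
For every single-sink DAG $G$ with $n$ vertices, of any indegree,
\[
\operatorname{Black}(G)\le\operatorname{Rev}(G)\le48\cdot\operatorname{BW}(G)\cdot\lceil\log_2n\rceil^2+1 .
\]
\end{theorem}

Write $|G|$ for the number of vertices of $G$.

\begin{corollary}\label{cor:no}
If $|G_s|\le s^{d}$ and $\operatorname{BW}(G_s)\le\beta s$ for all large $s$, with constants $d$ and $\beta$, then $\operatorname{Black}(G_s)\le48\beta s\lceil d\log_2s\rceil^2+1=O(s\log^2s)=o(s^2)$. Hence no family as in the Question exists.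
\end{corollary}

\begin{corollary}\label{cor:size}
If $\operatorname{Black}(G_s)\ge\gamma s^2$ and $\operatorname{BW}(G_s)\le\beta s$ with constants $\beta,\gamma>0$, then $\lceil\log_2|G_s|\rceil^2\ge(\gamma s^2-1)/(48\beta s)$, and so $|G_s|\ge2^{\Omega(\sqrt s)}$.
\end{corollary}

\begin{proof}[Proof of both corollaries]
Theorem~\ref{thm:main} gives $\operatorname{Black}(G_s)\le48\beta s\lceil\log_2|G_s|\rceil^2+1$. For Corollary~\ref{cor:no} insert $\log_2|G_s|\le d\log_2s$. For Corollary~\ref{cor:size} insert the lower bound $\gamma s^2$ on the left, solve for the logarithm, and take square roots.
\end{proof}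

For reversible pebbling a dependence on $n$ cannot be avoided.

\begin{remark}\label{rem:revpath}
On the path with $n\ge2$ vertices, $\operatorname{BW}=2$ and $\operatorname{Rev}\ge\lfloor\log_2n\rfloor+1$. It suffices to show that reversible moves starting from $\emptyset$ and using at most $j$ pebbles never pebble vertex $2^j$. This holds for $j=0$. Let $j\ge1$ and $m=2^{j-1}$, suppose that $2m$ is first pebbled at time $t$, and let $t_0<t$ be the last time at which no vertex above $m$ is pebbled. The next move pebbles $m+1$, so $m$ is pebbled at times $t_0$ and $t_0+1$. If $\{1,\dots,m\}$ carries a pebble throughout $[t_0,t]$, then the moves above $m$ reach the $m$-th vertex of the path starting at $m+1$ from $\emptyset$ with $j-1$ pebbles. Otherwise $\{1,\dots,m\}$ is empty at some time $t_1\in(t_0+1,t]$; the moves on $\{1,\dots,m\}$, read backward from $t_1$ to $t_0+1$, reach $m$ from $\emptyset$, again with $j-1$ pebbles, because some vertex above $m$ is pebbled during that period. Both cases contradict the induction hypothesis.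
\end{remark}

The rest of the paper proves Theorem~\ref{thm:main}. Section~\ref{sec:game} turns the construction of a reversible pebbling into a game in which one cuts the time axis of a given black-white pebbling. Section~\ref{sec:idea} examines two simple strategies and the reasons for their failure, which dictate the strategy built in Sections~\ref{sec:tree}--\ref{sec:strategy} and analyzed in Section~\ref{sec:invariants}.

\section{States, cuts and the simulation}\label{sec:game}

If $n=1$, then $\operatorname{Rev}(G)=1$ and the theorem holds. Let $n\ge2$, $s=\operatorname{BW}(G)$ and $k=\lceil\log_2n\rceil\ge1$.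

\subsection{Positions, times and runs}

List the vertices in a topological order, that is, so that every edge goes from an earlier to a later vertex. Every vertex has a directed path to the only sink, so $z$ comes last. Put $2^k-n$ dummy positions, which are never pebbled, in front of the list. The vertices are now among the \emph{positions} $1,\dots,2^k$, every edge goes from a smaller to a larger position, and $z=2^k$.

Fix a black-white pebbling of space $s$, append the removal of the black pebble from $z$, and omit moves that do not change the configuration. Let $P_t$ be the set of pebbled vertices at time $t$, for $0\le t\le T$. A move cannot change the color of a pebble, since $\mathcal B\cap\mathcal W=\emptyset$. Therefore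
\begin{equation}\label{eq:P}
P_0=P_T=\emptyset,\qquad|P_t|\le s,\qquad P_t\text{ and }P_{t+1}\text{ differ in exactly one vertex.}
\end{equation}

All times are integers. An \emph{interval} is $J=[a,b]$ with $0\le a<b\le T$; its \emph{interior} is $J^\circ=\{a+1,\dots,b-1\}$, and $J$ is \emph{trivial} if $b=a+1$. Symbols such as $(a,b)$ and $(a,b]$ denote sets of integers. For $c\in J^\circ$ the \emph{left} and \emph{right sides} of $J$ at $c$ are $[a,c]$ and $[c,b]$; to \emph{truncate} $J$ at $c$ is to replace it by one of them. A trivial interval contained in $J$ lies in exactly one side, because $c$ is an integer. We shall use the following observation twice.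

\begin{lemma}\label{lem:side}
Let $[\sigma,\sigma+1]\subseteq J'\subseteq J$ and $c\in J^\circ\setminus J'^\circ$. Then the side of $J$ at $c$ that contains $[\sigma,\sigma+1]$ contains $J'$.
\end{lemma}

\begin{proof}
Let $J'=[a',b']$. Either $c\le a'\le\sigma$, and the right side contains both intervals, or $c\ge b'\ge\sigma+1$, and the left side does.
\end{proof}

A \emph{run} of $v$ is a maximal set of consecutive times $\alpha,\dots,\beta$ at which $v$ is pebbled. Its color is constant and $1\le\alpha\le\beta\le T-1$. The \emph{justification step} of the run is $[\alpha-1,\alpha]$ if it is black and $[\beta,\beta+1]$ if it is white. By rules (1) and (4),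
\begin{equation}\label{eq:just}
\text{if $[\sigma,\sigma+1]$ is the justification step of a run of $v$, all predecessors of $v$ lie in $P_\sigma$.}
\end{equation}
This is the only way in which the edges of $G$ enter the proof; in particular the indegree plays no role. A black pebble present at time $c$ is justified before $c$, a white one after $c$.

\subsection{States and moves}

The plan for pebbling a vertex $x$ is to choose a time $c$, to pebble the vertices of $P_c$ below $x$ one after the other in increasing order of position, to pebble $x$ with their help, and to undo the auxiliary work. Each of these subtasks needs only the part of the given pebbling on one side of $c$. The new feature is that different positions may look at different parts of the time axis.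

\begin{definition}\label{def:state}
A \emph{state} consists of a \emph{target} $x$, an interval $\Delta=[\sigma,\sigma+1]$ that is the justification step of a run of $x$, a set $H\subseteq\{1,\dots,2^k\}\setminus\{x\}$ of \emph{held} vertices, and intervals $I(u)=[a(u),b(u)]$ for all positions $u\le x$, such that
\begin{itemize}
\item[(N)] $I(v)\subseteq I(u)$ whenever $u<v\le x$, and $\Delta\subseteq I(x)$;
\item[(C)] every $u<x$ with $u\notin H$ is unpebbled at the times $a(u)$ and $b(u)$.
\end{itemize}
The \emph{initial state} has $x=z$, $H=\emptyset$, $I(u)=[0,T]$ for all $u$, and $\Delta$ the justification step of a black run of $z$. A state is \emph{terminal} if $I(u)=\Delta$ for all $u\le x$.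
\end{definition}

A state stands for the task of placing a pebble on $x$ when $H$ is pebbled. Condition (C) says that every run of an unheld vertex $u$ that meets $I(u)$ lies inside $I(u)^\circ$, so its justification step lies in $I(u)$. Condition (N) says that this step also lies in the intervals of all lower positions, among which are the predecessors of $u$. The task of a terminal state is done in one move.

\begin{lemma}\label{lem:terminal}
In a terminal state all predecessors of $x$ belong to $H$.
\end{lemma}

\begin{proof}
A predecessor $u$ satisfies $u<x$ and, by \eqref{eq:just}, is pebbled at time $\sigma=a(u)$. By (C), $u\in H$.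
\end{proof}

There are two kinds of moves. A \emph{shrink} replaces $I(x)$ by $\Delta$; it has one successor, which satisfies (N) because $\Delta\subseteq I(x)$, and (C) because (C) does not involve $I(x)$.

\begin{definition}\label{def:cut}
The \emph{cut at time $c$ from position $i$} has the \emph{range}
$R=\{u:i\le u<x,\ c\in I(u)^\circ\}$ and the \emph{cut set} $S=(P_c\cap R)\setminus H=\{y_1<\dots<y_q\}$, where $q\ge0$. It has $q+1$ successors.
\begin{itemize}
\item The \emph{$y_l$-successor} ($1\le l\le q$) has target $y_l$, held set $H\cup\{y_1,\dots,y_{l-1}\}$, and as step the justification step of the run of $y_l$ that contains $c$. For $i\le u\le y_l$ the interval $I(u)$ is truncated at $c$, to the left side if $y_l$ is black at time $c$ and to the right side if it is white. For $u<i$ it is unchanged.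
\item The \emph{$x$-successor} has target $x$, the same step $\Delta$, and held set $H\cup S$. For $u\in R$, and for $u=x$ if $c\in I(x)^\circ$, the interval $I(u)$ is truncated at $c$ to the side containing $\Delta$. The other intervals are unchanged.
\end{itemize}
\end{definition}

By (N), $y\in R$ implies $\{i,\dots,y\}\subseteq R$, so all truncations in the $y_l$-successor are defined; those in the $x$-successor are defined because $\Delta\subseteq I(x)\subseteq I(u)$. Dummy positions never lie in a cut set, so they are never targets and never held.

\begin{lemma}\label{lem:succ}
The successors of a cut are states.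
\end{lemma}

\begin{proof}
\emph{The $y$-successor, $y=y_l$.} Since $y<x$ and $y\notin H$, (C) says that $y$ is unpebbled at $a(y)$ and $b(y)$; it is pebbled at $c\in I(y)^\circ$. So its run $\alpha,\dots,\beta$ through $c$ satisfies $a(y)<\alpha\le c\le\beta<b(y)$. If the run is black, then $[\alpha-1,\alpha]\subseteq[a(y),c]$; if it is white, then $[\beta,\beta+1]\subseteq[c,b(y)]$. In both cases the new step lies in the new $I(y)$. The intervals of $i,\dots,y$ are truncated at the same time to the same side, so they remain nested; the intervals of positions below $i$ are unchanged and contain the old, hence the new, intervals of later positions. This is (N). For (C) let $u<y$ lie outside the new held set; then $u\notin H$. If $u<i$, nothing has changed for $u$. If $u\ge i$, then $u\in R$, and $u\notin P_c$, since otherwise $u\in S$ and $u<y_l$ would put $u$ among $y_1,\dots,y_{l-1}$. So $u$ is unpebbled at the new endpoint $c$, and the other endpoint is an old one. Finally $y\notin H\cup\{y_1,\dots,y_{l-1}\}$.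

\emph{The $x$-successor.} The step lies in the new $I(x)$ by construction, and $x\notin H\cup S$. For (C), a position $u<x$ outside $H\cup S$ whose interval changes lies in $R$, hence not in $P_c$. For (N) let $u<v\le x$. If $I(u)$ is unchanged, it contains the old and hence the new $I(v)$. If both are truncated, they are truncated to the same side. If $I(u)$ is truncated and $I(v)$ is not, then $v>u\ge i$ forces $c\notin I(v)^\circ$, and Lemma~\ref{lem:side} shows that the side kept for $u$ contains $I(v)$.
\end{proof}

A \emph{history} is a sequence of states that starts at the initial state and passes each time to one successor of a move. A \emph{strategy} prescribes, for every history ending in a non-terminal state, either a shrink that changes $I(x)$ or a cut with $R\ne\emptyset$. The \emph{cost} $\kappa$ of a history is the sum of $|S|$ over all cuts in it; the full $|S|$ is counted whichever successor is taken. Along a history,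
\begin{equation}\label{eq:mono}
\text{the target never increases, and each $I(u)$ only shrinks as long as it is defined.}
\end{equation}
Moreover each move of a strategy decreases the pair $\bigl(x,\sum_{u\le x}(b(u)-a(u))\bigr)$ lexicographically, so all histories of a strategy are finite.

\subsection{From a strategy to a reversible pebbling}

\begin{lemma}\label{lem:sim}
If all histories of some strategy have cost at most $Q$, then $\operatorname{Rev}(G)\le Q+1$.
\end{lemma}

\begin{proof}
To each history of the strategy, ending in a state $\Sigma$ with target $x$ and held set $H$ and having cost $\kappa$, we assign a sequence $\Pi(\Sigma)$ of placements and removals. If $\Sigma$ is terminal, $\Pi(\Sigma)$ places a pebble on $x$. If the strategy shrinks, $\Pi(\Sigma)$ is the sequence of the successor. If it cuts, let $\Pi_l$ and $\Pi_x$ be the sequences of the $y_l$- and $x$-successors and put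
\[
\Pi(\Sigma)=\Pi_1,\dots,\Pi_q,\ \Pi_x,\ \Pi_q^{-1},\dots,\Pi_1^{-1},
\]
where the inverse runs a sequence backward and exchanges placements and removals. We claim, by induction on the lexicographic pair above:

\smallskip
\emph{Let $E$ be a set of vertices above $x$ with $|H\cup E|\le\kappa$. Started from $H\cup E$, the sequence $\Pi(\Sigma)$ consists of legal reversible moves, ends at $H\cup E\cup\{x\}$, and never uses more than $Q+1$ pebbles.}
\smallskip

For terminal $\Sigma$ the move is legal by Lemma~\ref{lem:terminal}, and $|H\cup E|+1\le\kappa+1\le Q+1$. A shrink changes none of $x,H,\kappa$. Consider a cut, and let $H_l=H\cup\{y_1,\dots,y_{l-1}\}$ for $1\le l\le q+1$. Every successor has cost $\kappa+q$. The claim for the $y_l$-successor with the set $E$, which lies above $y_l$ and satisfies $|H_l\cup E|\le\kappa+l-1$, shows that $\Pi_l$ leads from $H_l\cup E$ to $H_{l+1}\cup E$. The claim for the $x$-successor with $E$, where $|H_{q+1}\cup E|\le\kappa+q$, shows that $\Pi_x$ adds $x$. The claim for the $y_l$-successor with the set $E\cup\{x\}$, which also lies above $y_l$ and satisfies $|H_l\cup E\cup\{x\}|\le\kappa+l\le\kappa+q$, shows that $\Pi_l$ leads from $H_l\cup E\cup\{x\}$ to $H_{l+1}\cup E\cup\{x\}$.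 In the reversible game placement and removal are legal under the same condition, so $\Pi_l^{-1}$ legally leads back through the same configurations. Concatenation gives a sequence from $H\cup E$ to $H\cup E\cup\{x\}$ with at most $Q+1$ pebbles. The lemma is the claim for the initial state with $E=\emptyset$.
\end{proof}

\begin{example}\label{ex:four}
On the path $1\to2\to3\to4$ consider the pebbling (white pebbles marked $\circ$)
\[
\emptyset,\ \{2^\circ\},\ \{2^\circ,3\},\ \{2^\circ,3,4\},\ \{2^\circ,4\},\ \{1,2^\circ,4\},\ \{1,4\},\ \{4\},\ \emptyset
\]
at times $0,\dots,8$. The justification steps of $1,2,3,4$ are $[4,5]$, $[5,6]$, $[1,2]$, $[2,3]$. We cut from position $1$ throughout, so all intervals stay equal to one interval $I$. At the initial state cut at $c=2$; then $S=\{2,3\}$. The $2$-successor looks into the future, since $2$ is white: $H=\emptyset$, $I=[2,8]$. The $3$-successor looks into the past: $H=\{2\}$, $I=[0,2]$. The $4$-successor has $H=\{2,3\}$, $I=[2,8]$. The last two become terminal by cuts at $1$ and at $3$, with empty cut sets. In the $2$-successor cut at $5$; then $S=\{1\}$, the $1$-successor becomes terminal by a shrink, and the successor with target $2$ and $H=\{1\}$, $I=[5,8]$ by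 a cut at $6$ with empty cut set. The largest cost is $3$, and the resulting reversible pebbling is
\[
\underbrace{+1,+2,-1}_{\text{target }2},\ \underbrace{+3}_{\text{target }3},\ +4,\ \underbrace{-3}_{\text{undo}},\ \underbrace{+1,-2,-1}_{\text{undo}} .
\]
\end{example}

It remains to find a strategy of cost at most $48k^2s$.

\section{Two strategies that fail}\label{sec:idea}

\emph{Bisection.} Always cut from position $1$ at the midpoint of the common interval (and shrink if $x=1$). An interval of length $\ell$ becomes one of length at most $\lceil\ell/2\rceil$, so a history contains at most $\lceil\log_2T\rceil$ cuts, each of cost at most $s$. Lemma~\ref{lem:sim} gives $\operatorname{Rev}(G)\le s\lceil\log_2T\rceil+1$. This is excellent for short pebblings, but the general bound on $T$ obtained by counting configurations is $(2n+1)^s$, and with it bisection yields only order $s^2\log n$. We need a measure of progress that does not see $T$.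

\emph{Cheap times.} Shrink, so that $I(x)=\Delta$, and let $J$ be the common interval of the positions below $x$. Let $m$ be the minimum of $|P_t|$ over $t\in J^\circ$, and call $t\in J^\circ$ cheap if $|P_t|\le2m$. Cut from position $1$ at the last cheap time $\le\sigma$ and then at the first cheap time $\ge\sigma+1$. Along $x$-successors these cuts cost at most $4m$ and leave an interval without cheap interior times: it is trivial, or its minimum exceeds $2m$. Since the minimum never exceeds $s$, repetition costs at most $4(s+s/2+s/4+\cdots)=8s$ along $x$-successors, whatever $T$ is. The minimum serves as a potential that pays for the cuts.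

The trouble is the other successors. In a $y$-successor the step lies elsewhere, cheap times may survive, and the minimum need not have grown. On the path with $n=2^k$ vertices take the pebbling $\emptyset,\{1\},\{1,2\},\{2\},\{2,3\},\dots,\{n\},\emptyset$. All interior times are cheap, because $1\le|P_t|\le2$. At a target $x\ge2$ with $H=\emptyset$ we have $P_\sigma=\{x-1\}$ and $x-1\in P_{\sigma+1}$, so $\sigma\in J^\circ$ by (C); the first cut is at $\sigma$, has $S=\{x-1\}$, and leads to the target $x-1$ with $H=\emptyset$. This history costs $n-1$.

\emph{What to change.} The target can drop $n-1$ times, but it can pass from the upper to the lower half of a given dyadic block $Z$ only once. So we give each block $Z$ its own interval $J_Z$ and its own potential $\mu_Z(J_Z)$, the minimum number of pebbles in $Z$ during $J_Z$, and we aim at the invariant that the cost $\kappa_Z$ incurred inside a block of height $h$ is at most $K_h\,\mu_Z(J_Z)$. The minima of the two halves $Z^+,Z^-$ over the \emph{same} interval add up to at most the minimum of $Z$. Hence, if the costs inside the halves are bounded by $K_{h-1}\mu_{Z^+}(J_Z)$ and $K_{h-1}\mu_{Z^-}(J_Z)$, then $K_h$ exceeds $K_{h-1}$ only by an additive term,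 instead of doubling.

The difficulty is that induction bounds the cost inside $Z^+$ by $K_{h-1}\mu_{Z^+}(J_{Z^+})$, where $J_{Z^+}$ may be much shorter than $J_Z$. When the target later drops into $Z^-$, the interval $J_Z$ may be truncated to a side on which $Z^+$ is empty, and the cost inside $Z^+$ is left unpaid. The remedy is to tolerate a debt of $\lambda_h\mu_Z(J_Z)$ and, just before it would be exceeded, to interrupt the work inside $Z^+$ and \emph{align} $J_Z$ with $J_{Z^+}$ by cuts at cheap times. One alignment costs $O(\mu_Z)$. It is called only when $\mu_{Z^+}(J_{Z^+})$ exceeds $\mu_{Z^+}(J_Z)$ by $(\lambda_h/K_{h-1})\mu_Z(J_Z)$, so all alignments together cost $O(K_{h-1}/\lambda_h)\mu_Z$. The increment $K_h-K_{h-1}$ is then of order $\lambda_h+K_{h-1}/\lambda_h$, which is smallest for $\lambda_h$ of order $\sqrt{K_{h-1}}$, and this recursion is solved by $K_h$ of order $h^2$.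

\section{Blocks, potentials and charges}\label{sec:tree}

Take the complete binary tree whose leaves are the positions $1,\dots,2^k$ in this order, and identify each node with the set of consecutive positions below it. An internal node $Z$ is the disjoint union of its lower child $Z^-$ and its upper child $Z^+$. Leaves have height $0$ and the root $\rho$ has height $k$. Two nodes are disjoint or nested.

\subsection{The potential}

Let $r_Z(t)=|P_t\cap Z|$ and, for an interval $J=[A,B]$,
\[
\mu_Z(J)=\begin{cases}\min_{t\in J^\circ}r_Z(t)&\text{if }B\ge A+2,\\[2pt]\max\bigl(r_Z(A),r_Z(A+1)\bigr)&\text{if }B=A+1.\end{cases}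
\]
The endpoints are excluded from the minimum because a cut at a cheap time $c$ leaves $c$ as an endpoint, and the potential must be able to grow after the cut. On trivial intervals the value is chosen so that the next lemma holds without exception.

\begin{lemma}\label{lem:mu}
For all nodes $Z$ and intervals $J,J'$:
\begin{itemize}
\item[(M1)] if $J'\subseteq J$, then $\mu_Z(J')\ge\mu_Z(J)$;
\item[(M2)] if $Z$ is internal, then $\mu_{Z^+}(J)+\mu_{Z^-}(J)\le\mu_Z(J)$;
\item[(M3)] $0\le\mu_Z(J)\le s$.
\end{itemize}
\end{lemma}

\begin{proof}
(M1) If $J'$ is nontrivial, then $\emptyset\ne J'^\circ\subseteq J^\circ$. If $J'=J$ there is nothing to prove. Let $J'=[\tau,\tau+1]\subsetneq J=[A,B]$. Then $A<\tau$ or $\tau+1<B$, so $\tau$ or $\tau+1$ lies in $J^\circ$, and the maximum defining $\mu_Z(J')$ is at least the minimum defining $\mu_Z(J)$.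

(M2) We have $r_Z=r_{Z^+}+r_{Z^-}$. For nontrivial $J$, the minimum of a sum is at least the sum of the minima. For $J=[A,A+1]$, by \eqref{eq:P} one of $r_{Z^+},r_{Z^-}$ takes the same value at $A$ and $A+1$, so the maximum of the sum equals the sum of the maxima. (This is where we use that a move changes only one vertex.)

(M3) Each value of $\mu_Z$ is a value of $r_Z$, and $r_Z(t)\le|P_t|\le s$.
\end{proof}

\subsection{Blocks and cuts at a node}

In a state with target $x$, put $J_Z=I(\min Z)$ for every node $Z\ni x$. The \emph{blocks} of $x$ are the sets $Z^-$ with $x\in Z^+$. They partition $\{1,\dots,x-1\}$: a position $u<x$ lies in $Z^-$ for the smallest node $Z$ containing $u$ and $x$, and for no other $Z$ with $x\in Z^+$. For an internal node $Z\ni x$ we have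
\begin{equation}\label{eq:J}
J_{Z^+}\subseteq J_Z\ \text{ if }x\in Z^+\ \text{(by (N))},\qquad J_{Z^-}=J_Z\ \text{ if }x\in Z^- .
\end{equation}
By \eqref{eq:mono}, a target that lies in $Z$ at two moments lies in $Z$ in between, so \eqref{eq:mono} and (M1) give:
\begin{equation}\label{eq:S}
\text{while the target is in $Z$, $J_Z$ only shrinks, and $\mu_V(J_Z)$ only grows for every node $V$,}
\end{equation}
where ``shrinks'' and ``grows'' include staying the same.

From now on every cut is a \emph{cut at a node} $Y$ with $x\in Y^+$: its position is $i=\min Y$, and $|S|$ is \emph{charged} to $Y$. Its range lies between $\min Y$ and $x$, so $S\subseteq P_c\cap Y$. Let $w_Y$ be the total charged to $Y$ so far in the history, and $\kappa_V=\sum_{Y\subseteq V}w_Y$, the sum over internal nodes $Y$. The cost of the history is $\kappa_\rho$, and $\kappa_Z=\kappa_{Z^+}+\kappa_{Z^-}+w_Z$ for internal $Z$.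

\begin{lemma}\label{lem:blocks}
Along every history consisting of shrinks and cuts at nodes:
\begin{itemize}
\item[(U)] $I$ is constant on each block of the target; its value on $Z^-$ is $J_Z$;
\item[(F)] $\kappa_V=0$ for every node $V$ that lies entirely below the target. In particular $\kappa_{Z^-}=0$ if $x\in Z^+$; and if a node $V$ contains the new target of a cut but not the old one, then $\kappa_V=0$ after the cut.
\end{itemize}
\end{lemma}

\begin{proof}
(U) This holds initially, and a shrink changes only $I(x)$. Consider a cut at $Y$, and a block $V^-$ of $x$. The nodes $V$ and $Y$ both contain $x$. If $V\supsetneq Y$, then $Y\subseteq V^+$ and $V^-$ lies below $\min Y$; otherwise $V^-\subseteq Y$ lies between $\min Y$ and $x$. As $I$ is constant on blocks, $R$ is a union of blocks, and in the $x$-successor each block is truncated uniformly or not at all. Consider a $y$-successor, let $Z^-$ be the old block containing $y$, and let $V^-$ be a block of $y$, so $y\in V^+$. Then $V\ne Z$, and $V$ is nested with $Z^-$. So either $V\subseteq Z^-$, and $V^-\subseteq Z^-$; or $V\supsetneq Z$, and then $Z\subseteq V^+$, $x\in V^+$, and $V^-$ is an old block. Thus each new block lies in an old block, hence entirely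 below $\min Y$ or entirely between $\min Y$ and $y$, and it is truncated uniformly or not at all. The value on $Z^-$ is $I(\min Z^-)=I(\min Z)$.

(F) A charge to $Y\subseteq V$ is made only while the target is in $V$, and afterward the target is at most $\max V$. A node $V$ that contains the new target $y$ but not the old target $x>y$ consists of consecutive positions, so it lies below $x$; thus $\kappa_V=0$ before the cut, and the charge of the cut goes to a node containing $x$, which is not contained in $V$.
\end{proof}

\section{Sessions: aligning a node with its upper child}\label{sec:session}

This section describes the procedure that shrinks $J_Y$ until it equals $J_{Y^+}$, at a cost of $O(\mu_Y)$. It differs from the cheap-time strategy of Section~\ref{sec:idea} in two respects. The inner interval $J_{Y^+}$ need not be trivial, so all cheap times may lie inside it. And the procedure may be interrupted by cuts at higher nodes.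

A \emph{session at $Y$} starts at a state with $x\in Y^+$ and $J_Y\ne J_{Y^+}$. It ends as soon as the target leaves $Y^+$ (the session is \emph{aborted}; the target never returns to $Y^+$) or $J_Y=J_{Y^+}$ (the session is \emph{completed}). While it lasts it may be asked for a \emph{proposal}, a cut at $Y$ that may or may not be performed. To make one, write
\[
J_Y=[A,B]\supsetneq J_{Y^+}=[a,b],
\]
so that $J_Y^\circ\ne\emptyset$. The session remembers a number $m^*$, its \emph{base}, which defines the set of cheap times $C=\{t\in J_Y^\circ:r_Y(t)\le2m^*\}$. At the first proposal, and at every proposal at which $C=\emptyset$, a new \emph{stage} begins: the base is reset to $m^*:=\mu_Y(J_Y)$, after which $C$ contains a time at which $r_Y$ attains this minimum. The proposed time $c$ is chosen by the first applicable rule: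
\begin{itemize}
\item[(r1)] if $C\cap(A,a]\ne\emptyset$, then $c=\max\bigl(C\cap(A,a]\bigr)$;
\item[(r2)] if $C\cap[b,B)\ne\emptyset$, then $c=\min\bigl(C\cap[b,B)\bigr)$;
\item[(r3)] if $A<a$, then $c=\min C$;
\item[(r4)] otherwise ($A=a$ and $b<B$), $c=\max C$.
\end{itemize}
Under (r3) and (r4) we have $\emptyset\ne C\subseteq(a,b)$. These two rules are chosen so that either side is a success: under (r3) the left side contains no cheap time, and the right side makes the left endpoints equal. Let $p=|S|$ be the \emph{value} of the proposal. Since $c\in J_Y^\circ$, (U) gives
\begin{equation}\label{eq:prop}
\emptyset\ne Y^-\subseteq R\qquad\text{and}\qquad p\le r_Y(c)\le2m^* .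
\end{equation}
We assume the following about the history; the strategy will guarantee it.
\begin{itemize}
\item[(A)] While a session at $Y$ lasts, every move is a cut proposed by this session or a cut at a node $Z$ with $Y\subseteq Z^+$.
\end{itemize}

\begin{lemma}\label{lem:geom}
Let $x\in Y^+$ and consider a cut at time $c$ from a position $i\le\min Y$, with $J_Y=[A,B]$ and $J_{Y^+}=[a,b]$ before the cut. In every successor whose target lies in $Y^+$:
\begin{itemize}
\item[(i)] if $c\in(a,b)$, then $J_Y$ and $J_{Y^+}$ are both truncated at $c$ to the same side;
\item[(ii)] if $c\notin(a,b)$, then $J_{Y^+}$ is unchanged, and $J_Y$ is truncated at $c$ to the side containing $[a,b]$ if $c\in(A,B)$ and unchanged otherwise.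
\end{itemize}
Consequently, while a session at $Y$ lasts and \textup{(A)} holds, $a$ can change only so that $A=a$ afterward, and the equality $A=a$ persists once it holds. The same is true of $b$ and $B$.
\end{lemma}

\begin{proof}
(i) In the $x$-successor, $\min Y\in R$, and $\min Y^+$ either lies in $R$ or equals $x$ with $c\in I(x)^\circ$; both intervals are truncated to the side of $\Delta$. In a $y$-successor with $y\in Y^+$, both positions lie between $i$ and $y$.

(ii) A position $y$ with $\min Y^+\le y\le x$ has $I(y)\subseteq[a,b]$, so $c\notin I(y)^\circ$. Hence no $y$-successor has $y\in Y^+$, and in the $x$-successor $J_{Y^+}$ is unchanged. If $c\in(A,B)$, then $\min Y\in R$, and the side kept contains $[a,b]$ by Lemma~\ref{lem:side}.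

For the consequence, $a$ changes only in case (i) with the right side kept, and then $A$ and $a$ both become $c$. Let $A=a$. In case (i) both stay or both become $c$. In case (ii) $a$ stays, and $A$ can neither decrease nor exceed $a$. Reflecting the time axis exchanges the two sides in (i) and (ii) and gives the statement for $b$ and $B$.
\end{proof}

\begin{lemma}\label{lem:session}
Consider a session at $Y$ and assume \textup{(A)}. At each of its proposals, the charges made by the session so far plus the value $p$ total at most $16\mu_Y(J_Y)$. At every moment at which the target is in $Y$, also after the end of the session, its charges so far total at most $16\mu_Y(J_Y)$.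
\end{lemma}

\begin{proof}
Within a stage $m^*$ is fixed and $J_Y$ shrinks, so $C$ only loses elements. We show that once a cut chosen by one of the four rules has been performed, the same rule is not used again in that stage. Suppose that the cut does not abort the session.

\emph{Rule} (r1). Here $A<c\le a$, so Lemma~\ref{lem:geom}(ii) gives $J_Y=[c,B]$, and $C\cap(c,a]=\emptyset$ by the maximality of $c$. The set $C\cap(A,a]$ stays empty for the rest of the stage: while $a$ is unchanged, both $C$ and $(A,a]$ shrink, and once $a$ changes, $A=a$ for good.

\emph{Rule} (r2). Here $b\le c<B$, so $J_Y=[A,c]$ and $C\cap[b,c)=\emptyset$ by the minimality of $c$. While $b$ is unchanged, both $C$ and $[b,B)$ shrink, and once $b$ changes, $B=b$ for good.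

\emph{Rule} (r3). Here $c=\min C\in(a,b)$ and Lemma~\ref{lem:geom}(i) applies. If the left side is kept, then $J_Y=[A,c]$ has no cheap interior time, so the next proposal begins a new stage. If the right side is kept, then $A=a=c$, the equality persists, and (r3) never applies again.

\emph{Rule} (r4). Here $A=a$ and $c=\max C\in(a,b)$. If the left side is kept, then $J_Y=[a,c]=J_{Y^+}$ and the session is completed. If the right side is kept, then $J_Y=[c,B]$ has no cheap interior time, and the next proposal begins a new stage.

So the cuts performed by the session in one stage, together with a pending proposal, use distinct rules and number at most $4$; by \eqref{eq:prop} they contribute at most $8m^*$. When a stage with base $m^*$ is replaced, every $t\in J_Y^\circ\ne\emptyset$ has $r_Y(t)>2m^*$, so the new base exceeds $2m^*$. The sum of all bases so far is therefore at most twice the current base, and the total at a proposal is at most $16m^*$. The base was a value of $\mu_Y(J_Y)$ at the same or an earlier moment, so $m^*\le\mu_Y(J_Y)$ by \eqref{eq:S}. The second statement follows from the first, applied at the proposal of the last cut performed, and \eqref{eq:S}.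
\end{proof}

\section{The strategy}\label{sec:strategy}

For $h\ge0$ let $K_h=48h^2$, and for $h\ge1$ let $\lambda_h=48(h-1)$ and $\eta_h=16(h+2)$. Then $K_{h-1}=(h-1)\lambda_h$ and
\begin{equation}\label{eq:const}
K_{h-1}+\lambda_h+\eta_h=48h(h-1)+16(h+2)=48h^2-32(h-1)\le K_h .
\end{equation}

The strategy keeps a stack of sessions, initially empty, and repeats the following loop.
\begin{enumerate}
\item[1.] Remove all completed and all aborted sessions from the stack.
\item[2.] \emph{If the stack is empty:} If $I(x)\ne\Delta$, shrink. If $I(x)=\Delta$ and some node $Y$ has $x\in Y^+$ and $J_Y\ne\Delta$, take such a $Y$ of lowest height and push a \emph{closing} session at $Y$. Otherwise stop.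
\item[3.] \emph{If the stack is nonempty:} Let the top session, at $Y$, make a proposal, of value $p$. If some node $Z$ with $Y\subseteq Z^+$, of height $h$, satisfies
\begin{equation}\label{eq:test}
\kappa_{Z^+}+p>K_{h-1}\,\mu_{Z^+}(J_Z)+\lambda_h\,\mu_Z(J_Z),
\end{equation}
take such a $Z$ of lowest height, drop the proposal, and push an \emph{aligning} session at $Z$. Otherwise perform the proposed cut.
\end{enumerate}

Closing sessions drive the state toward a terminal one, working upward from the target; aligning sessions prevent the debt inside $Z^+$ from growing too large. We record the elementary properties of the loop.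

\begin{lemma}\label{lem:stack}
\begin{itemize}
\item[(a)] The loop stops only at terminal states.
\item[(b)] When a closing session is pushed at $Y$, we have $J_{Y^+}=\Delta\ne J_Y$.
\item[(c)] If $Y$ is on the stack below $Z$, then $Y\subseteq Z^+$. Hence no two sessions at the same node are on the stack together, and \textup{(A)} holds for every session.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If the loop stops, then $I(x)=\Delta$ and, by (U), $I=\Delta$ on every block; the blocks cover $\{1,\dots,x-1\}$.

(b) The position $\min Y^+$ is either $x$, with $I(x)=\Delta$, or lies in a block $V^-$, where $V$ is the smallest node containing $\min Y^+$ and $x$. Then $V\subseteq Y^+$ has lower height than $Y$, so $J_V=\Delta$ by the choice of $Y$, and $I(\min Y^+)=\Delta$ by (U).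

(c) When $Z$ is pushed on top of $Y$ we have $Y\subseteq Z^+$, and the nodes further down lie in $Y^+\subseteq Z^+$ by induction; removals preserve the property. While a session is on the stack there is no shrink, and each cut is proposed by the top session.
\end{proof}

That $J_Z\ne J_{Z^+}$ when an aligning session is pushed at $Z$, so that the push starts a genuine session, is part of Proposition~\ref{prop:inv} below. The smallest natural instance on which an aligning session appears is a path on eight vertices.

\begin{example}\label{ex:eight}
Take the path $1\to\dots\to8$ with the pebbling of Section~\ref{sec:idea}: vertex $1$ is pebbled at times $1,2$, vertex $v$ at times $2v-2,2v-1,2v$ for $2\le v\le7$, vertex $8$ at times $14,15$, and $T=16$. Let $Y=\{7,8\}$ and $Z=\{5,6,7,8\}$, so $Z^+=Y$ and $\rho^+=Z$.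

The strategy shrinks $I(8)$ to $\Delta=[13,14]$ and pushes a closing session at $Y$. Since $r_Y$ vanishes exactly at the interior times $t\le11$, the first stage has base $0$ and cuts at $11$ at no cost, giving $I(7)=[11,16]$. The second stage has base $1$ and $C=\{12,\dots,15\}$, and proposes $c=13$ with $S=\{7\}$. At $Z$ the right side of \eqref{eq:test} is $0$, because $J_Z=[0,16]$ contains times at which $Z$ is empty. So an aligning session is pushed at $Z$, with $[A,B]=[0,16]$ and $[a,b]=[11,16]$. Its first stage has base $0$ and cuts at $7$ at no cost. Its second stage has base $1$ and $C=\{8,\dots,15\}$, and proposes $c=11$ with $S=\{6\}$; see Figure~\ref{fig:eight}. At $\rho$ the right side of \eqref{eq:test} is $K_2\cdot0+\lambda_3\cdot1=96$, so the cut is performed. In the $6$-successor both sessions are aborted, $J_Z=[7,11]$ and $\kappa_{Z^+}=0$. In the $8$-successor $J_Z=[11,16]=J_{Z^+}$, the aligning session is completed, and $Y$ proposes $c=13$ again; now $\mu_{Z^+}(J_Z)=\mu_Z(J_Z)=1$, and the cut is performed.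

Without the test \eqref{eq:test}, the cut at $13$ would come first. In its $7$-successor a closing session at $Z$ would cut at $7$ and $11$ and lead to the target $6$ with $J_Z=[7,11]$, $\kappa_{Z^+}=1$ and $\mu_{Z^+}(J_Z)=0$: the charge inside $Z^+$ would be unpaid, and the target would descend one step per unit of cost as in Section~\ref{sec:idea}.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.62cm,y=0.42cm]
\fill[gray!25] (0,0.5) rectangle (16,4.5) (7,4.5) rectangle (16,6.5) (11,6.5) rectangle (16,7.5) (13,7.5) rectangle (14,8.5);
\draw[line width=2pt] (1,1)--(2,1) (2,2)--(4,2) (4,3)--(6,3) (6,4)--(8,4) (8,5)--(10,5) (10,6)--(12,6) (12,7)--(14,7) (14,8)--(15,8);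
\draw[dashed,thick] (11,4.5)--(11,6.5);
\draw[->] (0,0.5)--(16.6,0.5) node[right] {time};
\path (-0.5,1) node {1} (-0.5,2) node {2} (-0.5,3) node {3} (-0.5,4) node {4} (-0.5,5) node {5} (-0.5,6) node {6} (-0.5,7) node {7} (-0.5,8) node {8};
\path (0,-0.2) node {0} (7,-0.2) node {7} (11,-0.2) node {11} (13,-0.2) node {13} (14,-0.2) node {14} (16,-0.2) node {16};
\end{tikzpicture}
\caption{A state with target $8$ for the path on eight vertices. Row $u$ shows the times at which vertex $u$ is pebbled (thick bar) and the interval $I(u)$ (shaded), which is constant on the blocks $\{1,2,3,4\}$, $\{5,6\}$, $\{7\}$. The dashed line is the cut at time $11$ at the node $\{5,6,7,8\}$; its range is $\{5,6\}$ and its cut set is $\{6\}$.}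
\label{fig:eight}
\end{figure}

\section{The invariants}\label{sec:invariants}

First we isolate the step that passes from two local bounds at each node to the bound on $\kappa$. It is stated for arbitrary weights because we apply it also to a charge that is only proposed.

\begin{lemma}\label{lem:sum}
Fix a state with target $x$ and a node $V\ni x$ of height $g$. Let $w'_Y$ be numbers indexed by the internal nodes and $\kappa'_Z=\sum_{Y\subseteq Z}w'_Y$. Suppose that every internal node $Z$ with $x\in Z\subseteq V$, of height $h$, satisfies
\[
w'_Z\le\eta_h\mu_Z(J_Z),\qquad\kappa'_{Z^+}\le K_{h-1}\mu_{Z^+}(J_Z)+\lambda_h\mu_Z(J_Z),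
\]
and $\kappa'_{Z^-}=0$ if $x\in Z^+$. Then $\kappa'_V\le K_g\,\mu_V(J_V)$.
\end{lemma}

\begin{proof}
Induction on $g$. For a leaf, $\kappa'_V=0$. Let $g\ge1$. Then $\kappa'_{V^-}\le K_{g-1}\mu_{V^-}(J_V)$: if $x\in V^+$ the left side is $0$, and if $x\in V^-$ this is the induction hypothesis, because $J_{V^-}=J_V$ by \eqref{eq:J}. Hence, by (M2) and \eqref{eq:const},
\[
\kappa'_V=\kappa'_{V^+}+\kappa'_{V^-}+w'_V\le K_{g-1}\bigl(\mu_{V^+}(J_V)+\mu_{V^-}(J_V)\bigr)+(\lambda_g+\eta_g)\mu_V(J_V)\le K_g\,\mu_V(J_V).\qedhere
\]
\end{proof}

A run of the loop along a history is a sequence of \emph{events}: removals from the stack, shrinks, pushes, proposals, and performed cuts together with the passage to one successor. A \emph{moment} is a point between consecutive events.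

\begin{proposition}\label{prop:inv}
Along every history of the loop, the following hold for each internal node $Z$ that contains the target, where $h$ is the height of $Z$.
\begin{itemize}
\item[(I1)] At every moment, $w_Z\le\eta_h\,\mu_Z(J_Z)$.
\item[(I2)] At every moment, $\kappa_{Z^+}\le K_{h-1}\,\mu_{Z^+}(J_Z)+\lambda_h\,\mu_Z(J_Z)$.
\item[(I3)] At every proposal at $Z$, of value $p$, we have $w_Z+p\le\eta_h\,\mu_Z(J_Z)$.
\item[(I4)] At every push of an aligning session at $Z$, we have $h\ge2$ and
\[
\mu_{Z^+}(J_{Z^+})>\mu_{Z^+}(J_Z)+\frac{\mu_Z(J_Z)}{h-1};
\]
in particular $J_{Z^+}\ne J_Z$.
\end{itemize}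
\end{proposition}

Statement (I2) is claimed also when the target has dropped into $Z^-$; this is the case for which it was designed.

\begin{proof}
We use induction along the events. Initially all $w_Y$ vanish and (I1), (I2) hold. At each event we prove the statements attached to it from statements at earlier events: (I1) and (I2) after a cut from (I3) at the preceding proposal; (I4) at a push from (I1), (I2) just before and (I3) at the preceding proposal; (I3) at a proposal from (I4) at earlier pushes.

\medskip
\noindent\emph{(I1) and (I2).} Removals, pushes, proposals and shrinks change neither the target nor the charges, and by \eqref{eq:S} the right sides do not decrease. Consider a cut at $Y$ of value $p$, and a node $Z$ containing the new target. If $Z$ does not contain the old target, then $w_Z=\kappa_{Z^+}=0$ by (F). Otherwise the right sides of (I1) and (I2) do not decrease, by \eqref{eq:S}. The left side of (I1) changes only if $Z=Y$, and then becomes $w_Y+p$, which is bounded by (I3). The left side of (I2) changes only if $Y\subseteq Z^+$, and then becomes $\kappa_{Z^+}+p$, which is bounded because \eqref{eq:test} failed at $Z$.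

\medskip
\noindent\emph{(I4).} Let the aligning session at $Z$ be pushed after a proposal of value $p$ at $Y\subseteq Z^+$. As $Y$ is internal, $h\ge2$. Put $w'_Y=w_Y+p$ and $w'=w$ at all other nodes; then $\kappa'_V=\kappa_V+p$ if $Y\subseteq V$ and $\kappa'_V=\kappa_V$ otherwise. We check the hypotheses of Lemma~\ref{lem:sum} for the node $Z^+$. Let $V$ be internal with $x\in V\subseteq Z^+$. The bound on $w'_V$ is (I3) if $V=Y$ and (I1) otherwise. The bound on $\kappa'_{V^+}$ is (I2) if $Y\not\subseteq V^+$; if $Y\subseteq V^+$, it says that \eqref{eq:test} fails at $V$, which is true because $V$ is lower than $Z$ and $Z$ was chosen lowest. If $x\in V^+$, then $Y\ni x$ is not contained in $V^-$, so $\kappa'_{V^-}=\kappa_{V^-}=0$ by (F). Lemma~\ref{lem:sum} gives $\kappa_{Z^+}+p\le K_{h-1}\mu_{Z^+}(J_{Z^+})$. Combining this with \eqref{eq:test} and dividing by $K_{h-1}=(h-1)\lambda_h>0$ yields (I4).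

\medskip
\noindent\emph{(I3).} Consider a proposal at $Z$. All charges to $Z$ were made by sessions at $Z$, and we must sum the bound of Lemma~\ref{lem:session} over them.

\emph{Step 1: the order of the sessions.} The target lay in $Z^+$ when the first session at $Z$ started and lies in $Z^+$ now, so it has been in $Z^+$ throughout, and no session at $Z$ has been aborted. By Lemma~\ref{lem:stack}(c) the sessions at $Z$ do not overlap. So the current session is the last one, and all earlier ones were completed. We claim that none of the earlier ones is a closing session. When a closing session at $Z$ starts, with target $x$ and step $\Delta$, we have $J_{Z^+}=\Delta$, so by (N) $I(u)=\Delta$ for all $u\in Z^+$ with $u\le x$. These intervals have empty interior, so no later cut has such a $u$ in its range. Hence, while the target is in $Z^+$, it remains $x$ with the step $\Delta$, and $J_{Z^+}=\Delta$. After completion also $J_Z=\Delta$, and this persists. Then no closing session can be pushed at $Z$, as it requires $J_Z\ne\Delta$, and no aligning session, by (I4). This proves the claim. Thus the sessions at $Z$ so far are aligning sessions $1,\dots,j$ with $j\ge0$, possibly followed by one closing session.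

Let $\mu$ be the present value of $\mu_Z(J_Z)$. If $j=0$, Lemma~\ref{lem:session} gives $w_Z+p\le16\mu\le\eta_h\mu$. Let $j\ge1$, so $h\ge2$. Let $M_i$ and $m_i$ be the values of $\mu_Z(J_Z)$ and $\mu_{Z^+}(J_Z)$ at the start of session $i$. By (M2) and \eqref{eq:S}, $m_j\le M_j\le\mu$.

\emph{Step 2: each alignment raises $\mu_{Z^+}(J_Z)$.} Let $i<j$, and let $J$ be the value of $J_{Z^+}$ at the start of session $i$. At the completion of session $i$ we have $J_Z=J_{Z^+}\subseteq J$, by \eqref{eq:S} for the node $Z^+$; so $J_Z\subseteq J$ at the start of session $i+1$. By (M1) and (I4),
\[
m_{i+1}\ge\mu_{Z^+}(J)>m_i+\frac{M_i}{h-1}.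
\]
Summing over $i<j$ gives $\sum_{i<j}M_i\le(h-1)(m_j-m_1)\le(h-1)\mu$.

\emph{Step 3: the sum.} By Lemma~\ref{lem:session}, read at the start of session $i+1$, session $i<j$ charged at most $16M_{i+1}$. Read at the present moment, it bounds the charges of session $j$ and of the closing session, if there is one, by $16\mu$ each, where $p$ is included for the current session. Therefore
\[
w_Z+p\le16\Bigl(\sum_{i=2}^{j}M_i+2\mu\Bigr)\le16\Bigl(\sum_{i<j}M_i+M_j+2\mu\Bigr)\le16(h-1+3)\mu=\eta_h\,\mu.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The loop defines a strategy. Indeed, consider a non-terminal state, after step 1. By Lemma~\ref{lem:stack}(a) the loop does not stop. A push changes no interval, and by Lemma~\ref{lem:stack}(b) and (I4) the pushed session is not completed, so it stays on top and makes the next proposal. By Lemma~\ref{lem:stack}(c) consecutive pushes occur at strictly increasing heights, so after at most $k$ pushes the loop makes a move. This move is a shrink that changes $I(x)$ or a cut with $R\ne\emptyset$, by \eqref{eq:prop}.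

The root contains every target. By (I1), (I2) and (F), Lemma~\ref{lem:sum} applies with $w'=w$ and $V=\rho$ at every moment, and with (M3) it gives $\kappa_\rho\le K_k\,\mu_\rho(J_\rho)\le48k^2s$. Lemma~\ref{lem:sim} yields $\operatorname{Rev}(G)\le48s\lceil\log_2n\rceil^2+1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{KS}
Kalyanasundaram and Schnitger, 1991.

\bibitem{Lecture}
\emph{Lecture 9---Pebbling tautologies and space-length trade-offs},
\texttt{http://massimolauria.net/courses/2015.ProofComplexity/lecture9.pdf}.

\bibitem{MadH}
Meyer auf der Heide, 1981.

\end{thebibliography}
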